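# A projective module over a domain with no finitely generated direct summand

## 1. Two theorems on projective modules over domains

All rings are associative with identity, and modules are unital. A module is projective if it is a direct summand of a free module. A commutative domain is a commutative ring with $1\ne 0$ and no zero divisors. We write $J(R)$ for the Jacobson radical, the intersection of all maximal ideals. Krull dimension is the supremum of the lengths of chains of primes, and the zero ring has dimension $-1$.

**Theorem 1.** Let $k$ be a field. There are a commutative domain $R\supseteq k$ and a countably generated projective $R$-module $P\neq 0$ such that $0$ is the only finitely generated direct summand of $P$.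

**Theorem 2.** Let $R$ be a commutative domain.

(a) A projective $R$-module of finite rank is finitely generated.

(b) If $R/J(R)$ has finite Krull dimension (for example if $R$ has), then every projective $R$-module that is not finitely generated is free. In particular every projective $R$-module is a direct sum of finitely generated modules.

These results answer the following question, which comes from the paper "When Every Projective Module Is A Direct Sum Of Finitely Generated Modules": *over a commutative domain, is every projective module a direct sum of finitely generated modules?* In plain words: can a big projective module always be broken into small pieces?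

Theorem 1 says no, and in a strong form. If $P=\bigoplus Q_i$ with all $Q_i$ finitely generated, then each $Q_i$ is a finitely generated direct summand of $P$. For the $P$ of Theorem 1 this gives $Q_i=0$ for all $i$, so $P=0$, a contradiction. So $P$ is not merely indecomposable into small pieces: not even one nonzero small piece splits off.

Theorem 2(b) says that such a $P$ needs infinite dimension: the finite-dimensionality of $R/J(R)$ cannot be dropped there. The hypothesis concerns $R/J(R)$ and not $R$. A local domain may have infinite dimension, but then $R/J(R)$ is a field, of dimension $0$, and (b) applies.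

The facts we use freely are these.

* **Dual bases.** $P$ is projective if and only if there are $x_i\in P$ and linear $\varphi_i:P\to R$ $(i\in I)$ such that for each $x\in P$ almost all $\varphi_i(x)$ vanish and $x=\sum\varphi_i(x)x_i$.
* **Kaplansky** (*Projective modules*, Ann. of Math. 68 (1958)). Every projective module is a direct sum of countably generated ones, and projective modules over local rings are free.
* **Rank.** If $R$ is a domain with fraction field $K$, the rank of a projective $P$ is $\dim_K P\otimes K$. As $P$ lies in a free module it is torsion-free, so $P\subseteq P\otimes K$, and the rank of a nonzero $P$ is at least $1$. A finitely generated projective module $E$ is isomorphic to $\varepsilon R^q$ for some $\varepsilon=\varepsilon^2\in M_q(R)$; its rank is a locally constant function on $\operatorname{Spec}R$, hence constant when $\operatorname{Spec} R$ is connected, in particular when $R$ is a domain. If $E$ has constant rank $r$, so has every base change of $E$.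

## 2. Fields, principal ideal domains, local rings, and finite rank

Over a field every module is free. Over a principal ideal domain, submodules of free modules are free, so every projective module is free. Over a local domain, projective modules are free by Kaplansky's theorem. In these cases the pieces are copies of $R$. Over $\mathbb Z[\sqrt{-5}]$ the ideal $(2,1+\sqrt{-5})$ is projective and not free, but it is finitely generated, so it causes no trouble.

The next case to try is a projective module of rank $1$, or more generally of finite rank. Here a short argument settles everything.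

**Proof of Theorem 2(a).** Let $P$ have finite rank over $R$, and let $(x_i,\varphi_i)_{i\in I}$ be a dual basis. Clearing denominators, choose a $K$-basis $v_1,\dots,v_n$ of $P\otimes K$ with all $v_j\in P$. For each $j$ we have $\varphi_i(v_j)=0$ for almost all $i$. Hence for almost all $i$ we have $\varphi_i(v_1)=\dots=\varphi_i(v_n)=0$; then $\varphi_i\otimes K=0$, and so $\varphi_i=0$ because $P\subseteq P\otimes K$ and $R\subseteq K$. Since $x=\sum\varphi_i(x)x_i$ for all $x\in P$, the finitely many remaining $x_i$ generate $P$. $\square$

So a counterexample $P$ has infinite rank. If $\mathfrak m$ is a maximal ideal, then $P_{\mathfrak m}$ is free by Kaplansky, of rank $\dim_K P\otimes K$, so $P/\mathfrak mP$ is infinite-dimensional for *every* $\mathfrak m$. Looking at dimensions of fibres of $P$ will therefore tell us nothing. Keep this in mind for the next section.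

## 3. Projective modules as unions of matrix images

We need a supply of countably generated projective modules that are not visibly direct sums. The following lemma produces them from matrices.

*Setting.* Let $R$ be a commutative ring and $F$ a free module with a finite or countable basis. Let $E_1\subseteq E_2\subseteq\cdots$ be spans of finite subsets of the basis, with $\bigcup E_n=F$. Let $C_n\in\operatorname{End}_R(E_n)$, extended to $F$ by $0$ on the basis vectors outside $E_n$, so that $C_nF\subseteq E_n$. Assume
$$C_{n+1}C_n=C_n\qquad(n\ge1). \tag{1}$$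
For a ring map $\varphi:R\to D$ write $F(D)=F\otimes_RD$ and let $\varphi(C_n)$ be the matrix with entries moved by $\varphi$.

**Lemma 3.** Put $P=\bigcup_{n\ge1}C_nF$.

(i) $C_nF\subseteq C_{n+1}F$, and if $p\in C_nF$ then $C_mp=p$ for all $m>n$.

(ii) $P$ is a countably generated projective $R$-module.

(iii) For every $\varphi:R\to D$ the natural map $P\otimes_RD\to F(D)$ is injective with image $\bigcup_n\varphi(C_n)F(D)$.

*Proof.* (i) We have $C_nF=C_{n+1}C_nF\subseteq C_{n+1}F$. Next, $C_mC_n=C_n$ for all $m>n$ by induction on $m$: $C_{m+1}C_n=C_{m+1}C_mC_n=C_mC_n=C_n$. If $p=C_nv$ then $C_mp=C_mC_nv=C_nv=p$.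

(ii) By (i), $P$ is an increasing union of submodules. Each $C_nF=C_nE_n$ is finitely generated, so $P$ is countably generated. To show that $P$ is projective we split it off from a free module. Put $C_0=0$ and define
$$\sigma:P\to F^{(\mathbb N)},\quad \sigma(p)=\bigl((C_n-C_{n-1})p\bigr)_{n\ge1},\qquad \rho:F^{(\mathbb N)}\to P,\quad \rho\bigl((y_n)\bigr)=\sum_{n\ge1}C_{n+1}y_n .$$
If $p\in C_lF$, then $(C_n-C_{n-1})p=p-p=0$ for $n>l+1$, so $\sigma(p)$ has finitely many nonzero terms. Since $C_{n+1}C_n=C_n$ and $C_{n+1}C_{n-1}=C_{n-1}$,
$$\rho\sigma(p)=\sum_n C_{n+1}(C_n-C_{n-1})p=\sum_n(C_n-C_{n-1})p=p,$$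
because the last sum telescopes to $C_np$ for large $n$. So $P$ is a direct summand of the free module $F^{(\mathbb N)}$.

(iii) $P\otimes D$ is generated by the images of the $C_nF\otimes D$, and the image of $C_nF\otimes D$ in $F(D)$ is $\varphi(C_n)F(D)$; this gives the image. For injectivity, take $z=\sum p_i\otimes a_i\in P\otimes D$ and choose $n$ with all $p_i\in C_nF$. The map $C_{n+1}:F\to P$ gives $C_{n+1}\otimes1:F\otimes D\to P\otimes D$. Applied to the image of $z$ in $F\otimes D$, it gives $\sum C_{n+1}p_i\otimes a_i=\sum p_i\otimes a_i=z$. So if the image of $z$ is $0$, then $z=0$. $\square$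

**Example (an interval).** Let $R=C([0,1])$ be the ring of continuous real functions, $F=E_n=R$ for all $n$, and let $c_n\in R$ be $0$ on $[0,\frac1{n+1}]$, $1$ on $[\frac1n,1]$, and linear in between. Where $c_n\neq0$ we have $c_{n+1}=1$, so $c_{n+1}c_n=c_n$, and Lemma 3 applies. Here $P$ is the ideal of functions vanishing near $0$. It has no nonzero finitely generated direct summand $E$. Indeed, let $\mathfrak m_0$ be the ideal of functions vanishing at $0$. For $p\in c_nR$ we have $p=c_{n+1}p\in\mathfrak m_0P$, so $P=\mathfrak m_0P$, and hence $E=\mathfrak m_0E$, so $E$ has rank $0$ at $\mathfrak m_0$. But $R$ has no idempotents except $0$ and $1$, as $[0,1]$ is connected; so $\operatorname{Spec}R$ is connected, $E$ has constant rank $0$, and $E=0$.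

So over rings with zero divisors the phenomenon is easy. The first thing to try is to imitate the example over a domain, and it is instructive to see where this stops.

* *Size one is impossible.* In a domain $(c_{n+1}-1)c_n=0$ forces $c_n=0$ or $c_{n+1}=1$. So as soon as one $c_n$ is nonzero, all later ones are $1$ and $P=R$.
* *Idempotents are useless.* Suppose some $C_n\neq0$ in (1) is idempotent. Then $C_n|_P$ maps $P$ into $C_nF\subseteq P$ and is the identity on $C_nF$. So $C_nF$ is a nonzero finitely generated direct summand of $P$. We need matrices $C_n$ that satisfy (1) but are *not* idempotent.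
* *A vanishing fibre is impossible.* The proof above used a point where the fibre of $P$ is zero. By Section 2, over a domain all fibres of $P$ at maximal ideals are infinite-dimensional.

The last point is the real one. We must replace the rank of $E$, as the quantity that cannot jump, by something finer. It will be the top Chern class.

## 4. Rank-one projectors, the quadric $Q$, and Chow rings

The purpose of this section is to set up line bundles whose Chern classes are as independent as possible. Fix the field $k$.

Let
$$A_0=k[x,y,z]/(x(1-x)-yz),\qquad Q=\operatorname{Spec}A_0,\qquad \pi=\begin{pmatrix}x&y\\z&1-x\end{pmatrix}.$$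
The entries of $\pi^2$ are $x^2+yz=x$, $\;xy+y(1-x)=y$, $\;zx+(1-x)z=z$, $\;zy+(1-x)^2=1-x$. So $\pi^2=\pi$. At every point $\det\pi=0$ and $\operatorname{tr}\pi=1\neq0$, so $\pi$ has rank exactly $1$. Put $L=\operatorname{im}\pi$ and $K=\ker\pi$; these are line bundles on $Q$ with $\mathcal O^2=L\oplus K$.

**Step 1: identify $Q$ with a complement of a diagonal.** This will give smoothness, integrality and the Chow ring. A morphism $T\to Q$ is a $2\times2$ matrix over $\mathcal O(T)$ with trace $1$ and determinant $0$, and by the above it gives a decomposition $\mathcal O_T^2=L\oplus K$ into line subbundles. Conversely, such a decomposition has a projector onto $L$ along $K$. It is locally conjugate to $\operatorname{diag}(1,0)$, so it has trace $1$ and determinant $0$, that is, the form of $\pi$. So $Q$ represents decompositions $\mathcal O^2=L\oplus K$ into line subbundles. A pair of line subbundles $L,K\subseteq\mathcal O_T^2$ is a decomposition exactly when $L\oplus K\to\mathcal O_T^2$ is an isomorphism on every fibre, that is, when $L$ and $K$ are distinct at every point. Since $\mathbb P^1$ represents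 line subbundles of $\mathcal O^2$, with $\mathcal O(-1)$ as the tautological one,
$$Q\cong(\mathbb P^1_k\times\mathbb P^1_k)\setminus\mathrm{Diagonal},\qquad L=\text{pullback of }\mathcal O(-1)\text{ along the first projection.}$$
Hence every $Q^N$ is a smooth affine variety, and it is integral as a nonempty open subscheme of $(\mathbb P^1)^{2N}$.

**Step 2: recall Chow rings.** For a smooth variety $X$ over $k$, $CH^i(X)$ is the group of cycles of codimension $i$ modulo rational equivalence, and $CH^*(X)$ is a graded ring, contravariant in $X$. For instance $CH^*(\operatorname{Spec} k)=\mathbb Z$ and $CH^*(\mathbb P^1)=\mathbb Z[h]/(h^2)$ with $h$ the class of a rational point. A vector bundle $E$ of rank $r$ (on an affine variety: a finitely generated projective module of constant rank $r$) has Chern classes $c_i(E)\in CH^i(X)$ with $c_0=1$ and $c_i=0$ for $i>r$. We use from Fulton, *Intersection Theory*: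

* Chern classes are compatible with pullback, and $c(E\oplus G)=c(E)c(G)$ for $c=\sum c_i$ (Whitney formula);
* $pr^*:CH^*(X)\to CH^*(X\times\mathbb A^1)$ is an isomorphism (Thm. 3.3(a));
* $CH^*(X\times\mathbb P^1)=CH^*(X)[h]/(h^2)$ with $h=c_1(\mathcal O(1))$ (Thm. 3.3(b));
* for $Z\subseteq X$ closed with complement $U$, the localization sequence $CH(Z)\to CH(X)\to CH(U)\to0$ is exact (Prop. 1.8).

**Step 3: compute $CH^*(X\times Q)$ for $X$ smooth.** Applying Thm. 3.3(b) twice, $CH^*(X\times\mathbb P^1\times\mathbb P^1)=CH^*(X)[h,h']/(h^2,h'^2)$. Let $\delta:X\times\mathbb P^1\to X\times\mathbb P^1\times\mathbb P^1$ be the diagonal. Its image is the zero divisor of the section $u_0v_1-u_1v_0$ of $\mathcal O(1,1)$, so $\delta_*1=h+h'$, and the projection formula gives $\delta_*\delta^*u=u\,(h+h')$. The map $\delta^*$ is surjective: $\delta$ is a section of a projection $pr$ to $X\times\mathbb P^1$, so $\delta^*pr^*=\mathrm{id}$. Hence the image of $\delta_*$ is exactly the ideal $(h+h')$. By localization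
$$CH^*(X\times Q)=CH^*(X)[h,h']/(h^2,h'^2,h+h')=CH^*(X)[h]/(h^2),\qquad c_1(L)=-h. \tag{2}$$
For $X=\operatorname{Spec}k$ this shows in particular that $L$ is not trivial on $Q$.

**Step 4: many independent copies.** Take copies $(x_i,y_i,z_i,\pi_i)$ and $(x'_i,y'_i,z'_i,\pi'_i)$ of $(x,y,z,\pi)$ for $i\ge1$. Let $A_N$ (resp. $A'_N$) be the coordinate ring of $Q^N$ in the first $N$ unprimed (resp. primed) copies, $B_N=A_N\otimes_kA'_N$, and
$$A=\bigcup_NA_N,\qquad A'=\bigcup_NA'_N,\qquad B=\bigcup_NB_N .$$
The transition maps are injective (we tensor over a field), all these rings are domains, and $A,A'\subseteq B$. Let $V_i$ and $V'_i$ denote free modules of rank $2$ on which $\pi_i$, $\pi_i'$ act, and put $L_i=\pi_iV_i$, $L'_i=\pi'_iV'_i$. Write $h_i=-c_1(L_i)$ and $h'_i=-c_1(L'_i)$. By induction from (2),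
$$CH^*(\operatorname{Spec}B_N)=\mathbb Z[h_1,\dots,h_N,h'_1,\dots,h'_N]/(h_i^2,h_i'^2), \tag{3}$$
with the square-free monomials as a $\mathbb Z$-basis. Likewise $CH^*(\operatorname{Spec}A_N)=\mathbb Z[h_i]/(h_i^2)$ and $CH^*(\operatorname{Spec}A'_N)=\mathbb Z[h'_i]/(h_i'^2)$. The pullbacks of these two rings to $\operatorname{Spec}B_N$ are injective. Their images are spanned by the square-free monomials in the $h_i$, resp. in the $h'_i$, so **they meet only in degree $0$**.

## 5. A chain of affine lines joining two sums of line bundles

Here is the replacement for the vanishing fibre. Suppose $E$ is a summand of rank $r\geq1$ of a family $P$ which at a "left end" becomes $\bigoplus L_i$ over $A$ and at a "right end" becomes $\bigoplus L'_i$ over $A'$. At the left end $E$ is a summand of $L_1\oplus\dots\oplus L_l$ for some $l$, and since $\prod c_1(L_i)=\pm h_1\cdots h_l\neq0$ the Whitney formula will force $c_r(E)\ne0$ there. If the ends are joined by affine lines, $c_r(E)$ cannot change along the way. But at the left end it is a polynomial in the $h_i$, at the right end in the $h_i'$, and these have nothing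 in common in degree $r\ge1$.

To arrange this, picture the line $[-\infty,+\infty]$ cut into intervals $[m,m+1]$, $m\in\mathbb Z$, each with a coordinate $\tau$ running from $0$ to $1$. For $n\ge1$ we take two functions on it, as in the interval example. The function $f_n$ is $0$ left of $-n$, rises to $1$ on $[-n,-n+1]$, and is $1$ afterwards; $g_n$ is $1$ up to $n$, falls to $0$ on $[n,n+1]$, and is $0$ afterwards. Algebraically, define $f_n^{(m)},g_n^{(m)}\in k[\tau]$ by
$$f^{(m)}_n=\begin{cases}0&m<-n\\ \tau&m=-n\\1&m>-n\end{cases}\qquad g_n^{(m)}=\begin{cases}1&m<n\\1-\tau&m=n\\0&m>n.\end{cases}$$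

*Notation for the rest of the proof of Theorem 1.* Put $d_n=2^n$ $(n\ge0)$. For a commutative $k$-algebra $D$ let $V_i(D)=V'_i(D)=D^2$ $(i\ge1)$ and
$$E_n(D)=\bigoplus_{i\le d_{n+1}}\bigl(V_i(D)\oplus V'_i(D)\bigr)\ (n\ge0),\qquad F(D)=\bigcup_nE_n(D)=\bigoplus_{i\ge1}\bigl(V_i(D)\oplus V'_i(D)\bigr),$$
with standard bases. When $\pi_i$, $\pi'_i$ are regarded as endomorphisms of $E_n$ or $F$, they act as $0$ on all other summands.

**Proposition 4.** There are a commutative domain $R\supseteq k$ and $C_n\in\operatorname{End}_R(E_n(R))$ $(n\ge1)$, whose entries generate $R$ as a $k$-algebra, such that $C_{n+1}C_n=C_n$ for all $n$, and such that there are $k$-algebra maps $\varphi_m:R\to B[\tau]$ $(m\in\mathbb Z)$, $\varphi_{-\infty}:R\to A$ and $\varphi_{+\infty}:R\to A'$ with, for all $n\ge1$,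
$$\varphi_m(C_n)=g_n^{(m)}\sum_{i\le d_n}\pi_i+f_n^{(m)}\sum_{i\le d_n}\pi'_i,\qquad \varphi_{-\infty}(C_n)=\sum_{i\le d_n}\pi_i,\qquad \varphi_{+\infty}(C_n)=\sum_{i\le d_n}\pi'_i. \tag{4}$$

The formulas (4) are compatible with (1): $f_{n+1}^{(m)}=1$ wherever $f_n^{(m)}\ne0$, and $g_{n+1}^{(m)}=1$ wherever $g_n^{(m)}\ne0$. The primed bundles are switched off at $-\infty$ and the unprimed ones at $+\infty$, so infinitely many bundles survive everywhere.

We get two consequences. Both are identities between $k$-algebra maps, or between values at one element, so they are checked on the generators, the entries of the $C_n$.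

$$\varphi_m|_{\tau=1}=\varphi_{m+1}|_{\tau=0}\qquad(m\in\mathbb Z). \tag{5}$$
Indeed $f_n^{(m)}(1)$ and $f_n^{(m+1)}(0)$ are both $1$ if $m\ge-n$ and $0$ otherwise; $g_n^{(m)}(1)$ and $g_n^{(m+1)}(0)$ are both $1$ if $m<n$ and $0$ otherwise.

$$\text{For each } r\in R:\quad \varphi_m(r)=\varphi_{-\infty}(r)\ \text{ for } m\ll0,\qquad \varphi_m(r)=\varphi_{+\infty}(r)\ \text{ for } m\gg0, \tag{6}$$
as elements of $B[\tau]$. Indeed $r$ involves only $C_1,\dots,C_l$ for some $l$, and for $n\le l$ the formulas (4) agree when $m<-l$, resp. $m>l$.

**Why not work on the chain itself?** Let $S$ be the ring of all families $(r_m)_{m\in\mathbb Z}$ in $B[\tau]$ with $r_m(1)=r_{m+1}(0)$, equal to a fixed element of $A$ for $m\ll0$ and to a fixed element of $A'$ for $m\gg0$. By (5) and (6) the $\varphi_m$ form a homomorphism $R\to S$, and (4) is a sequence of matrices over $S$. But $S$ is not a domain, and neither is the subring generated by the entries of these matrices. It contains $x_1(g_2-g_1)$, which is nonzero only at $m=1,2$, and $x'_1(f_2-f_1)$, which is nonzero only at $m=-2,-1$; their product is $0$. So $R$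 must be a domain lying *above* this image. Constructing it is the business of Sections 7 and 8.

## 6. Top Chern classes exclude finitely generated summands

We now deduce Theorem 1 from Proposition 4. Let $R$ and $C_n$ be as there, and let $P=\bigcup C_nF(R)$ be the module of Lemma 3, which is countably generated and projective. By Lemma 3(iii) and (4),
$$P\otimes_{\varphi_{-\infty}}A\;\cong\;\bigcup_n\Bigl(\sum_{i\le d_n}\pi_i\Bigr)F(A)=\bigoplus_{i\ge1}L_i\quad\text{over }A. \tag{7}$$
In particular $P\neq0$. Let $E$ be a finitely generated direct summand of $P$. It is projective, $E\cong\varepsilon R^q$ with $\varepsilon=\varepsilon^2\in M_q(R)$, of constant rank $r$, and every base change of it has constant rank $r$. Suppose $E\neq0$, so $r\ge1$.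

**Step 1: restrict $E$ to the two ends and to finitely many lines.** Put $\varepsilon_-=\varphi_{-\infty}(\varepsilon)\in M_q(A)$ and $\varepsilon_+=\varphi_{+\infty}(\varepsilon)\in M_q(A')$. The matrix $\varepsilon$ has finitely many entries, so by (6) there is $m_0\ge0$ with
$$\varphi_{-m_0}(\varepsilon)=\varepsilon_-,\qquad\varphi_{m_0}(\varepsilon)=\varepsilon_+ . \tag{8}$$
This is where finite generation of $E$ is used to reach both ends after finitely many lines.

**Step 2: express "summand of $\bigoplus L_i$" by finite matrices.** We need this to descend from $A$ to a variety. By (7), $\varepsilon_-A^q\cong E\otimes_{\varphi_{-\infty}}A$ is isomorphic to a direct summand of $\bigoplus_{i\ge1}L_i$. Being finitely generated, this summand lies in $\bigoplus_{i\le l}L_i=\Pi A^{2l}$ for some $l$, where $\Pi=\operatorname{diag}(\pi_1,\dots,\pi_l)$. It is a direct summand there, as one sees by restricting a projection. So we have an inclusion $\varepsilon_-A^q\to\Pi A^{2l}$ and a retraction $\Pi A^{2l}\to\varepsilon_-A^q$. Extend the first by $0$ on $(1-\varepsilon_-)A^q$ and the second by $0$ on $(1-\Pi)A^{2l}$.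 This gives matrices $X,Y$ over $A$ with
$$\Pi X=X=X\varepsilon_-,\qquad \varepsilon_-Y=Y=Y\Pi,\qquad YX=\varepsilon_- .$$

**Step 3: descend to finitely many variables.** Chow rings were computed for $A_N,A_N',B_N$, so we must land there. Choose $N\ge l$ such that the entries of $X,Y,\varepsilon_-$ lie in $A_N$, those of $\varepsilon_+$ in $A'_N$, and those of $\varphi_m(\varepsilon)$ for $|m|\le m_0$ in $B_N[\tau]$. Since $A_N\subseteq A$, $A'_N\subseteq A'$ and $B_N[\tau]\subseteq B[\tau]$, all matrix identities hold over the smaller rings. Put
$$E^-=\varepsilon_-A_N^q,\qquad E^+=\varepsilon_+A_N'^{\,q},\qquad E_m=\varphi_m(\varepsilon)B_N[\tau]^q\quad(|m|\le m_0).$$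
These are vector bundles over $\operatorname{Spec}A_N$, $\operatorname{Spec}A'_N$ and $\operatorname{Spec}B_N\times\mathbb A^1$. The bases are connected, so the ranks are constant, and they can be read off after extension to $A$, $A'$, $B[\tau]$, where the bundles become base changes of $E$. So all ranks are $r$.

**Step 4: show $c_r(E^-)\ne0$.** Over $A_N$ the maps $X,Y$ exhibit $E^-$ as a direct summand of $\Pi A_N^{2l}$: we have $E^-\oplus G\cong L_1\oplus\dots\oplus L_l$ with $G=\ker(Y|_{\Pi A_N^{2l}})$ of rank $l-r$. By the Whitney formula $c(E^-)c(G)=\prod_{i\le l}(1+c_1(L_i))$. In degree $l$ only $c_r(E^-)c_{l-r}(G)$ can contribute on the left, since $c_i(E^-)=0$ for $i>r$ and $c_j(G)=0$ for $j>l-r$. Hence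
$$c_r(E^-)\,c_{l-r}(G)=\prod_{i\le l}c_1(L_i)=\pm h_1\cdots h_l\ne0,\quad\text{so}\quad c_r(E^-)\neq0. \tag{9}$$

**Step 5: transport $c_r$ along the chain.** Let $Y_N=\operatorname{Spec}B_N$ and let $i_0,i_1:Y_N\to Y_N\times\mathbb A^1$ be the sections $\tau=0$ and $\tau=1$. Both $i_0^*$ and $i_1^*$ are inverse to the isomorphism $pr^*$ on Chow groups, so $i_0^*=i_1^*$ and $c_r(i_0^*E_m)=c_r(i_1^*E_m)$. By (5), $i_1^*E_m=i_0^*E_{m+1}$ for $-m_0\le m<m_0$. Going along the chain from $m=-m_0$ to $m=m_0$ we obtain
$$c_r(i_0^*E_{-m_0})=c_r(i_1^*E_{m_0}).$$

**Step 6: the contradiction.** By (8) the left side is the pullback to $Y_N$ of $c_r(E^-)$, and the right side is the pullback of $c_r(E^+)$. The first lies in the image of $\mathbb Z[h_i]/(h_i^2)$, the second in the image of $\mathbb Z[h'_i]/(h_i'^2)$, both in degree $r\ge1$. These images meet only in degree $0$, so both classes vanish. Pullback from $\operatorname{Spec}A_N$ is injective, so $c_r(E^-)=0$. This contradicts (9). Hence $E=0$.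

So Theorem 1 follows from Proposition 4, which remains to be proved.

## 7. An irreducible family of matrix sequences and its coordinate ring

We look for a domain over which the $C_n$ live. Let
$$\Lambda_N=k[c^{(n)}_{pq}: 1\le n\le N;\ p,q\text{ in the basis of }E_n],\qquad \Lambda=\bigcup_N\Lambda_N .$$
A $k$-algebra map $\Lambda_N\to D$ is the same as a tuple $(\Gamma_n)_{1\le n\le N}$ with $\Gamma_n\in\operatorname{End}_D(E_n(D))$.

**The first candidate has zero divisors.** One would divide $\Lambda$ by just the relations we need, the entries of all $C_{n+1}C_n-C_n$. Call the quotient $U$. Multiplying $(C_2-1)C_1=0$ by the adjugate of $C_2-1$ on $E_2$ gives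
$$\det(C_2-1|_{E_2})\cdot C_1=0\quad\text{over } U.$$
Neither factor is $0$. The substitution $C_n=0$ for all $n$ respects the relations and sends the determinant to $\det(-1)=\pm1$; the substitution $C_n=\mathrm{id}_{E_n}$ (extended by $0$) respects them too and sends $C_1$ to a nonzero matrix. So $U$ is not a domain: the solutions of (1) split into families according to how much of the space $C_{n+1}$ must fix.

The remedy is to choose one irreducible family of solutions, with parameters ranging over a domain, and let $R$ be the ring of functions generated by the matrix entries on that family. The family must be large enough to contain all the specializations (4). Fix, for each $n$, that $C_n$ acts as the identity on the span of $d_n$ vectors, as a scalar $s_n$ on the span of the next $d_{n+1}-d_n$ vectors, and as $0$ on a complement. The scalar $s_n$ keeps $C_n$ from being idempotent. We now make this precise.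

For $j\ge1$ let $\nu(j)$ be the least $n\ge0$ with $j\le d_{n+1}$; so $\nu(1)=\nu(2)=0$, $\nu(3)=\nu(4)=1$, and $\nu(j)=2$ for $5\le j\le8$. For a vector $w$ and a linear form $\xi$ let $w\otimes\xi$ be the map $v\mapsto\xi(v)w$.

**Definition.** Let $N\ge1$. An *admissible $N$-datum* over a commutative $k$-algebra $D$ consists of $w_j\in E_{\nu(j)}(D)$ and $\xi_j\in E_N(D)^*$ for $1\le j\le d_{N+1}$ and $s_n\in D$ for $1\le n\le N$, with $\xi_i(w_j)=\delta_{ij}$ for all $i,j$. It defines, for $1\le n\le N$,
$$\Gamma_n=\sum_{j\le d_n}w_j\otimes\xi_j|_{E_n}+s_n\sum_{d_n<j\le d_{n+1}}w_j\otimes\xi_j|_{E_n}\in\operatorname{End}_D(E_n(D)). \tag{10}$$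
This makes sense because $w_j\in E_{\nu(j)}\subseteq E_n$ for $j\le d_{n+1}$.

**Example.** For $N=1$ there are four vectors, $w_1,w_2\in E_0$ and $w_3,w_4\in E_1$, and
$$\Gamma_1=w_1\otimes\xi_1+w_2\otimes\xi_2+s_1(w_3\otimes\xi_3+w_4\otimes\xi_4)$$
on $E_1$, which is free of rank $16$. It fixes $w_1,w_2$, multiplies $w_3,w_4$ by $s_1$, and kills the common kernel of the $\xi_j$. Since $\Gamma_1^2w_3=s_1^2w_3$, it is idempotent only if $s_1^2w_3=s_1w_3$, that is (apply $\xi_3$), $s_1^2=s_1$. For $N=2$ the matrix $\Gamma_2$ fixes $w_1,\dots,w_4$, hence the whole image of $\Gamma_1$.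

**Step 1: a generic datum over a domain.** Let
$$T_N=k[w,\eta,s][\Delta^{-1}],$$
where the polynomial ring is on the coordinates of $w_j\in E_{\nu(j)}$ and of $\eta_j\in E_N^*$ $(1\le j\le d_{N+1})$ and on $s_1,\dots,s_N$, and $\Delta=\det M$ with $M=(\eta_i(w_j))$. We have $\Delta\ne0$: specialize $w_j$ to the first basis vector of $V_j$, which lies in $E_{\nu(j)}$ because $j\le d_{\nu(j)+1}$, and $\eta_j$ to its coordinate function; then $M$ becomes the identity. So $T_N$ is a domain. Put $\xi_i=\sum_l(M^{-1})_{il}\eta_l$. Then $\xi_i(w_j)=\sum_l(M^{-1})_{il}M_{lj}=\delta_{ij}$, so we have an admissible $N$-datum over $T_N$. By (10) it defines a map $\theta_N:\Lambda_N\to T_N$. Let $\mathfrak p_N=\ker\theta_N$, a prime ideal.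

**Step 2: every admissible datum is a specialization of the generic one.** This is how we shall construct maps out of $R$ later. The statement is:

(★) *For any admissible $N$-datum over any $D$, the map $\Lambda_N\to D$ given by (10) kills $\mathfrak p_N$.*

Indeed, define $T_N\to D$ by sending the generic $w_j,s_n$ to the given ones and $\eta_j$ to the given $\xi_j$. Under this map $M$ goes to the matrix $(\xi_i(w_j))$, the identity, and $\Delta$ goes to $1$, so the map is defined. Since $M^{-1}$ goes to the identity, the generic $\xi_j$ goes to the given $\xi_j$. So $\Lambda_N\to D$ factors as $\Lambda_N\xrightarrow{\theta_N}T_N\to D$ and kills $\mathfrak p_N$.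

**Step 3: pass to the limit.** Take the generic datum over $T_{N+1}$ and keep the $w_j$ and the $\xi_j|_{E_N}$ with $j\le d_{N+1}$, and $s_1,\dots,s_N$. Since $w_j\in E_{\nu(j)}\subseteq E_N$ for these $j$, this is an admissible $N$-datum over $T_{N+1}$. It has the same $\Gamma_1,\dots,\Gamma_N$, so the map it defines is $\theta_{N+1}|_{\Lambda_N}$. By (★) this map kills $\mathfrak p_N$, that is, $\mathfrak p_N\subseteq\mathfrak p_{N+1}$. Hence $\mathfrak p=\bigcup\mathfrak p_N$ is an ideal of $\Lambda$, and $1\notin\mathfrak p$. It is prime: if $ab\in\mathfrak p$, then for some $N$ we have $a,b\in\Lambda_N$ and $ab\in\mathfrak p_N$, so $a$ or $b$ lies in $\mathfrak p_N$. Put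
$$R=\Lambda/\mathfrak p .$$
This is a commutative domain containing $k$. Let $C_n\in\operatorname{End}_R(E_n(R))$, $n\ge1$, be the tautological matrices; their entries generate $R$.

**Step 4: the relation $C_{n+1}C_n=C_n$.** It suffices to check it for the generic matrices over $T_N$ with $N\ge n+1$, since then the entries of $C_{n+1}C_n-C_n$ come from elements of $\mathfrak p_N$. By (10) and biorthogonality, $\Gamma_{n+1}w_l=w_l$ for $l\le d_{n+1}$: in the first sum only the term $j=l$ survives, and the second sum runs over $j>d_{n+1}$. Also by (10) the image of $\Gamma_n$ lies in the span of $w_1,\dots,w_{d_{n+1}}$. So $\Gamma_{n+1}\Gamma_n=\Gamma_n$.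

## 8. The projector sums as specializations of the generic matrices

It remains to construct the maps $\varphi_m$, $\varphi_{\pm\infty}$ of Proposition 4. The formulas (4) certainly define $k$-algebra maps from $\Lambda$ to $B[\tau]$, $A$ and $A'$. We must show that they kill $\mathfrak p_N$ for every $N$. This may be checked after an injective extension of the target ring, and by (★) it is enough to produce, over the extension, admissible $N$-data whose matrices $\Gamma_n$ are those of (4).

**Step 1: bases adapted to the projectors.** A datum needs vectors, while $\pi_i$ only gives a line bundle; so we invert the $x_i$. Each $x_i$ is nonzero in the domain $B$ (it takes the value $1$ at $x_i=1$, $y_i=z_i=0$), and likewise $x'_i$. So $B\subseteq B'=B[x_i^{-1},x_i'^{-1}:i\ge1]$. Over $B'$ put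
$$a_i=\begin{pmatrix}1\\ z_i/x_i\end{pmatrix},\qquad b_i=\begin{pmatrix}-y_i/x_i\\1\end{pmatrix}.$$
We have $y_iz_i/x_i=1-x_i$. The determinant of $(a_i,b_i)$ is $1+y_iz_i/x_i^2=1+(1-x_i)/x_i=1/x_i$, so $a_i,b_i$ is a basis of $V_i$. Moreover
$$\pi_ia_i=\begin{pmatrix}x_i+y_iz_i/x_i\\ z_i+(1-x_i)z_i/x_i\end{pmatrix}=\begin{pmatrix}1\\z_i/x_i\end{pmatrix}=a_i,\qquad \pi_ib_i=\begin{pmatrix}-y_i+y_i\\-y_iz_i/x_i+1-x_i\end{pmatrix}=0 .$$
So $\pi_i=a_i\otimes a_i^*$ in terms of the dual basis. Define $a'_i,b'_i$ in $V'_i$ in the same way, so that $\pi'_i=a'_i\otimes a_i'^*$.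

**Step 2: choose the sets of vectors.** For $m\in\mathbb Z$ and $n\ge0$ let
$$\mathcal K_n^{(m)}=\begin{cases}\{a_i,a'_i:i\le d_n\}&|m|\le n\\ \{a_i:i\le d_{n+1}\}&m<-n\\ \{a'_i:i\le d_{n+1}\}&m>n,\end{cases}$$
and $\mathcal K_n^{(-\infty)}=\{a_i:i\le d_{n+1}\}$, $\mathcal K_n^{(+\infty)}=\{a'_i:i\le d_{n+1}\}$. The set $\mathcal K_n^{(m)}$ lies in $E_n$ and has $d_{n+1}$ elements in each case, because $2d_n=d_{n+1}$. This is the reason for $d_n=2^n$: one and the same family of matrices must allow $d_{n+1}$ vectors of one kind, or half of each kind. The inclusions $\mathcal K_{n-1}^{(m)}\subseteq\mathcal K_n^{(m)}$ for $n\ge1$ can be read off in Step 4.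

**Step 3: turn them into data.** Fix $m\in\mathbb Z\cup\{\pm\infty\}$. Enumerate first $\mathcal K_0^{(m)}$, then $\mathcal K_1^{(m)}\setminus\mathcal K_0^{(m)}$, then $\mathcal K_2^{(m)}\setminus\mathcal K_1^{(m)}$, and so on. This gives a sequence $w_1,w_2,\dots$ with $\mathcal K_n^{(m)}=\{w_1,\dots,w_{d_{n+1}}\}$ for all $n\ge0$. Then $w_j\in\mathcal K_{\nu(j)}^{(m)}\subseteq E_{\nu(j)}$, as required. For $j\le d_{N+1}$ let $\xi_j\in E_N^*$ be the element dual to $w_j$ with respect to the basis $\{a_i,b_i,a'_i,b'_i:i\le d_{N+1}\}$ of $E_N$. Then $\xi_i(w_j)=\delta_{ij}$. For $w_j=a_i$ the map $w_j\otimes\xi_j$ is $\pi_i$, extended by $0$ to the other summands, and for $w_j=a_i'$ it is $\pi'_i$.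

**Step 4: choose the scalars and compare with (4).** For $n\ge1$ the first sum in (10) runs over $\mathcal K_{n-1}^{(m)}$ and the second over $\mathcal K_n^{(m)}\setminus\mathcal K_{n-1}^{(m)}$. There are five cases; we drop the index $(m)$.

* $|m|\le n-1$: $\mathcal K_{n-1}=\{a_i,a'_i:i\le d_{n-1}\}\subseteq\mathcal K_n=\{a_i,a'_i:i\le d_n\}$. Take $s_n=1$. Then $\Gamma_n=\sum_{i\le d_n}(\pi_i+\pi'_i)$, and indeed $f_n=g_n=1$.
* $m=-n$: $\mathcal K_{n-1}=\{a_i:i\le d_n\}\subseteq\mathcal K_n=\{a_i,a'_i:i\le d_n\}$. Take $s_n=\tau$. Then $\Gamma_n=\sum_{i\le d_n}(\pi_i+\tau\pi'_i)$, and indeed $g_n=1$, $f_n=\tau$.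
* $m<-n$, including $-\infty$: $\mathcal K_{n-1}=\{a_i:i\le d_n\}\subseteq\mathcal K_n=\{a_i:i\le d_{n+1}\}$. Take $s_n=0$. Then $\Gamma_n=\sum_{i\le d_n}\pi_i$, and indeed $g_n=1$, $f_n=0$ (for $m=-\infty$ compare with (4)).
* $m=n$: $\mathcal K_{n-1}=\{a'_i:i\le d_n\}\subseteq\mathcal K_n=\{a_i,a'_i:i\le d_n\}$. Take $s_n=1-\tau$. Then $\Gamma_n=\sum_{i\le d_n}(\pi'_i+(1-\tau)\pi_i)$, and indeed $g_n=1-\tau$, $f_n=1$.
* $m>n$, including $+\infty$: $\mathcal K_{n-1}=\{a'_i:i\le d_n\}\subseteq\mathcal K_n=\{a'_i:i\le d_{n+1}\}$. Take $s_n=0$. Then $\Gamma_n=\sum_{i\le d_n}\pi'_i$, and indeed $g_n=0$, $f_n=1$ (for $m=+\infty$ compare with (4)).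

So for every $N$ the matrices in (4) with $n\le N$ come from an admissible $N$-datum over $B'[\tau]$, or over $B'$ when $m=\pm\infty$. By (★) the maps $\Lambda\to B[\tau]$, $\Lambda\to A$, $\Lambda\to A'$ defined by (4) kill every $\mathfrak p_N$, since $B[\tau]\subseteq B'[\tau]$ and $A,A'\subseteq B'$. Hence they factor through $R$. This proves Proposition 4, and with Section 6 it proves Theorem 1. $\blacksquare$

## 9. Kronecker's lemma and unimodular combinations of columns

We turn to Theorem 2(b), which is independent of Theorem 1. The natural way to show that a big projective module is free is to peel off copies of $R$ one after another: find $p\in P$ and a linear form $\varphi$ with $\varphi(p)=1$. That requires an element of $P$ whose coordinates generate the unit ideal. At each maximal ideal separately this is easy; one single element doing it for all maximal ideals at once is the difficulty, and the two lemmas of this section provide it. They are the only place where the dimension enters.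

**Lemma 5 (Kronecker).** Let $R$ be a commutative ring with $\dim R\le d$ $(d\ge-1)$ and let $a,b_1,\dots,b_{d+1}\in R$. There are $y_j\in R$ with $a\in\sqrt{(b_1+ay_1,\dots,b_{d+1}+ay_{d+1})}$.

For a field and $d=0$: if $b_1\ne0$ take $y_1=0$, and if $b_1=0$ take $y_1=1$.

*Proof.* Induction on $d$. If $d=-1$, then $R=0$ and the claim is trivial. Let $d\ge0$, put $b=b_{d+1}$ and
$$\mathfrak n=bR+(\sqrt0:b).$$

*Step 1: lower the dimension.* No minimal prime $\mathfrak q$ contains $\mathfrak n$. Indeed, if $b\in\mathfrak q$, then $b$ is nilpotent in $R_{\mathfrak q}$, since $\mathfrak q R_{\mathfrak q}$ is the only prime there; so $tb$ is nilpotent for some $t\notin\mathfrak q$, and $t\in\mathfrak n$. Therefore every chain of primes containing $\mathfrak n$ starts at a non-minimal prime and can be prolonged downwards, so $\dim R/\mathfrak n\le d-1$.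

*Step 2: use induction.* Applied to $R/\mathfrak n$ and $a,b_1,\dots,b_d$, it gives $y_1,\dots,y_d\in R$, $k\ge1$, $u\in R$ and $v$ with $vb$ nilpotent such that $a^k-bu-v\in I$, where $I=(b_1+ay_1,\dots,b_d+ay_d)$.

*Step 3: choose $y_{d+1}=v$.* We have $b(b+av)=b^2+abv$ with $abv$ nilpotent, so $b\in\sqrt{(b+av)}$, and hence also $av=(b+av)-b\in\sqrt{(b+av)}$. Thus
$$a^{k+1}\in I+abu+av\subseteq\sqrt{I+(b+av)},$$
and $a$ lies in this radical. $\square$

For a matrix $G$ let $\Delta_s(G)$ be the ideal generated by its $s\times s$ minors. A column is *unimodular* if its entries generate $R$.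

**Lemma 6** (cf. Heitmann; Coquand–Lombardi–Quitté). Let $\dim R/J(R)\le d$ with $d\ge0$, and let $G$ be a finite matrix over $R$ with $\Delta_{d+1}(G)=R$. Then some $R$-linear combination of the columns of $G$ is unimodular.

For example, let $R=\mathbb Z$, $d=1$ and $G=\begin{pmatrix}2&3&0&0\\0&0&2&3\end{pmatrix}$. The nonzero $2\times2$ minors are $4,6,6,9$, which generate $\mathbb Z$. No column is unimodular, but the sum of the first and the last column is $(2,3)^T$, which is.

*Proof.* *Reduction to $J(R)=0$.* If a column is unimodular modulo $J(R)$ and $\mathfrak a$ is the ideal of its entries, then $\mathfrak a+J(R)=R$. So $\mathfrak a$ lies in no maximal ideal, and $\mathfrak a=R$. We may thus replace $R$ by $R/J(R)$, lift the coefficients of the combination found there, and assume $\dim R\le d$.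

*Plan.* Let $\nu_1,\dots,\nu_l$ be the $(d+1)$-minors of $G$. We construct combinations $X_0=0,X_1,\dots,X_l$ of the columns with
$$\sqrt{\Delta_1(X_i)}\supseteq\Delta_1(X_{i-1})+\nu_iR .$$
Then $\sqrt{\Delta_1(X_l)}$ contains all $\nu_i$, so it is $R$, and $X_l$ is unimodular.

*One step.* Let $X=X_{i-1}$ and $\nu=\nu_i=\det H$, where $H$ is the submatrix of $G$ with row set $I$ and column set $S$. Let $c=(c_1,\dots,c_{d+1})$ be the $I$-part of $X$. Lemma 5 with $a=\nu^2$, $b_j=c_j$ gives $y\in R^{d+1}$ with $\nu^2$, and hence $\nu$, in $\sqrt{(c_j+\nu^2y_j)_j}$. Put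
$$X'=X+\nu\,G_{\bullet S}\operatorname{adj}(H)\,y ,$$
where $G_{\bullet S}$ consists of the columns of $G$ in $S$. This is a combination of columns. Its $I$-part is $c+\nu H\operatorname{adj}(H)y=c+\nu^2y$, so $\nu\in\sqrt{\Delta_1(X')}$. Since $X'\equiv X$ modulo $\nu$, we have $\Delta_1(X)\subseteq\Delta_1(X')+\nu R\subseteq\sqrt{\Delta_1(X')}$. Put $X_i=X'$. $\square$

## 10. Freeness of big projective modules when $\dim R/J(R)<\infty$

**Proposition 7.** Let $R\ne0$ be a commutative ring with $\dim R/J(R)\le d<\infty$, and let $P$ be a countably generated projective module such that $P\otimes R/\mathfrak m$ has infinite dimension for every maximal ideal $\mathfrak m$. Then $P\cong R^{(\mathbb N)}$.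

*Proof.* As $R\neq0$, also $R/J(R)\ne0$, so $d\ge0$. Since $P$ is countably generated and projective, we may write $F=R^{(\mathbb N)}=P\oplus P'$. Let $F_t$ be the span of the first $t$ basis vectors, and let $x_1,x_2,\dots$ generate $P$.

**Step 1: one unimodular element, far out.** *Given $t$, there are $p\in P$ and a linear $\varphi:F\to R$ with $\varphi(F_t)=0$ and $\varphi(p)=1$.* Consider the matrix with columns the $x_i$ and rows the coordinates of index $>t$. For every $\mathfrak m$, the space $P\otimes R/\mathfrak m\subseteq F\otimes R/\mathfrak m$ is infinite-dimensional, hence so is its image modulo the finite-dimensional $F_t\otimes R/\mathfrak m$. So our matrix has infinite rank modulo $\mathfrak m$, and some $(d+1)$-minor of it is not in $\mathfrak m$. Hence the $(d+1)$-minors generate $R$. Finitely many of them suffice, and they occur in a finite submatrix. Lemma 6, applied to this submatrix, gives a combination $p$ of finitely many $x_i$ for which finitely many coordinates of index $>t$ generate $R$. A suitable linear combination of these coordinate functions takes the value $1$ at $p$ and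 vanishes on $F_t$; this is $\varphi$.

**Step 2: a free module of infinite rank splits off.** Using Step 1, choose inductively $t_n\ge n$, $p_n\in P$ and $\varphi_n$ with
$$p_1,\dots,p_{n-1}\in F_{t_n},\qquad \varphi_n(F_{t_n})=0,\qquad\varphi_n(p_n)=1 .$$
As $t_n\ge n$, each $x\in P$ lies in $F_{t_n}$ for $n\gg0$, so $\varphi_n(x)=0$ for $n\gg0$ and $\Phi=(\varphi_n)_n$ maps $P$ to $R^{(\mathbb N)}$. Since $\varphi_n(p_m)=0$ for $m<n$ and $\varphi_n(p_n)=1$, we have $\Phi(p_n)\in e_n+\sum_{j<n}Re_j$. By induction on $n$ every $e_n$ is in the image, so $\Phi$ is surjective. It splits, and $P\cong P_0\oplus R^{(\mathbb N)}$ for some $P_0$.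

**Step 3: absorb $P_0$ (Eilenberg).** $P_0$ is countably generated projective, so there is $P_1$ with $P_0\oplus P_1\cong R^{(\mathbb N)}$. As $R^{(\mathbb N)}\cong(R^{(\mathbb N)})^{(\mathbb N)}$,
$$P\cong P_0\oplus(P_1\oplus P_0)^{(\mathbb N)}\cong(P_0\oplus P_1)^{(\mathbb N)}\cong R^{(\mathbb N)},$$
where the middle isomorphism is a regrouping of the summands. $\square$

**Proof of Theorem 2(b).** Let $R$ be a domain with fraction field $K$ and $\dim R/J(R)<\infty$, and let $P$ be projective.

**Step 1: $P$ is a direct sum of finitely generated modules.** By Kaplansky, $P=\bigoplus P_i$ with $P_i\ne0$ countably generated projective. For every maximal $\mathfrak m$ the module $(P_i)_{\mathfrak m}$ is free, of rank $\dim_KP_i\otimes K$. If $P_i$ has finite rank, it is finitely generated by Theorem 2(a). If it has infinite rank, then $P_i\otimes R/\mathfrak m$ is infinite-dimensional for all $\mathfrak m$, and $P_i\cong R^{(\mathbb N)}$ by Proposition 7. In both cases $P_i$, and hence $P$, is a direct sum of nonzero finitely generated projective modules.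

**Step 2: $P$ is free if it is not finitely generated.** In that case the index set of the sum from Step 1 is infinite. Partition it into countably infinite subsets. Each corresponding partial sum is countably generated projective, and it has infinite rank, since each of its infinitely many nonzero summands has rank at least $1$. It is therefore free of infinite rank at each $\mathfrak m$, so Proposition 7 shows that it is free. Thus $P$ is free.

A projective module over $R$ is therefore either finitely generated or free, and in either case it is a direct sum of finitely generated modules. $\blacksquare$
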